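\title{The hyperbolic Ax--Lindemann--Weierstrass conjecture for arbitrary lattices}

\begin{abstract}
Let $\Omega\subset\mathbb{C}^N$ be a bounded symmetric domain, $\Gamma\subset\operatorname{Aut}_0(\Omega)$ a torsion-free lattice, not necessarily arithmetic, and $\pi:\Omega\to X=\Gamma\backslash\Omega$ the covering map. We prove that the Zariski closure in $X$ of the image of an algebraic subset of $\Omega$ is totally geodesic. We deduce this from an inequality of Ax--Schanuel type. The proof treats all lattices uniformly and has three parts: the flat bundle on $X$ and its tautological line subbundle are algebraic; a convexity argument relates the monodromy of a subvariety of $X$ to its totally geodesic hull; and a differential argument in the style of Ax turns the discrete monodromy into a continuous family of translates.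
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\Omega\subset\mathbb{C}^N$, $N\ge1$, be a bounded symmetric domain in its Harish-Chandra realization (recalled in Section~\ref{sec:prelim}), equipped with its Bergman metric. Let $\Gamma\subset\operatorname{Aut}_0(\Omega)$ be a torsion-free lattice in the identity component of the group of biholomorphisms, not necessarily arithmetic, and let $\pi:\Omega\to X=\Gamma\backslash\Omega$ be the universal covering map. We regard $X$ as a quasi-projective variety: a structure of quasi-projective variety inducing the complex structure of the quotient is fixed, and Zariski closures in $X$ refer to it.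

Both ends of $\pi$ carry algebraic geometry, $\Omega$ because it is open in $\mathbb{C}^N$ and $X$ because it is a variety, while $\pi$ itself is transcendental. The question is what one geometry sees of the other.

\begin{definition}
An \emph{algebraic subset} of $\Omega$ is a nonempty irreducible component of the analytic set $V\cap\Omega$, where $V\subset\mathbb{C}^N$ is an algebraic subvariety. A subset $Y\subset X$ is \emph{totally geodesic} if $Y=\pi(S)$ for some totally geodesic complex submanifold $S$ of $\Omega$.
\end{definition}

For an irreducible closed subvariety $Y$, being totally geodesic is equivalent to asking that some irreducible component of $\pi^{-1}(Y)$ be a totally geodesic complex submanifold (Lemma~\ref{lem:tgdef}). The hyperbolic Ax--Lindemann--Weierstrass conjecture, in the generality in which it is posed in \cite{Problem}, is the following statement, which we prove for every $\Omega$ and every $\Gamma$ as above.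

\begin{theorem}\label{thm:ALW}
If $Z\subset\Omega$ is an algebraic subset, then the Zariski closure of $\pi(Z)$ in $X$ is totally geodesic.
\end{theorem}

For $N=1$ an algebraic subset is a point or all of $\Omega$, and there is nothing to prove. The first real case is the bidisc.

\begin{example}\label{ex:bidisc}
Let $\Omega=\Delta^2$, $\Gamma=\Gamma_1\times\Gamma_2$, $X=X_1\times X_2$ and $\pi=\pi_1\times\pi_2$. The Bergman metric is a product metric. For $Z=\{a\}\times\Delta$ the image is the curve $\{\pi_1(a)\}\times X_2$, and if $\Gamma_1=\Gamma_2$ the image of the diagonal is the diagonal. Both curves in $\Omega$ are totally geodesic. Now let $Z=\{z_2=z_1^2\}$. It is not totally geodesic, because it is tangent at the origin to the disc $\Delta\times\{0\}$, which contains all geodesics with these initial directions. If the Zariski closure $Y$ of $\pi(Z)$ were a curve, $Z$ would be a component of $\pi^{-1}(Y)$, and Theorem~\ref{thm:ALW} and Lemma~\ref{lem:tgdef} would make it totally geodesic. So $\pi(Z)$ is Zariski dense: for nonconstant rational functions $f_i$ on $X_i$, the functions $f_1(\pi_1(z))$ and $f_2(\pi_2(z^2))$ on $\Delta$ are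 algebraically independent.
\end{example}

Why should the answer be ``totally geodesic''? Closed connected totally geodesic complex submanifolds are algebraic subsets (Lemma~\ref{lem:tgalg}), so every totally geodesic subvariety of $X$ does occur as a Zariski closure in Theorem~\ref{thm:ALW}. Conversely, suppose that $Y=\pi(Z)$ is already Zariski closed. Then $Z$ is a component of $\pi^{-1}(Y)$, and its stabilizer $\Gamma_Y$ in $\Gamma$ is a quotient of the fundamental group of the smooth locus of $Y$. A group that preserves $Z$ preserves its Zariski closure, and the stabilizer of an algebraic set is an algebraic group. So the Zariski closure of $\Gamma_Y$ acts as well, and one expects $Z$ to be an orbit of a Lie group.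

The conjecture is known when $X$ is a pure Shimura variety, that is, when $\Gamma$ is arithmetic \cite{KUY}, and when $\Omega$ is the complex unit ball, with $\Gamma$ not necessarily arithmetic \cite{Mok}. By the Margulis Arithmeticity Theorem, $\Gamma$ is arithmetic whenever it is irreducible and $\operatorname{rank}(\Omega)\ge2$. Since a domain of rank one is a ball, these statements leave out the reducible nonarithmetic lattices in rank at least two. The proof below uses none of these results, and it does not use o-minimality. About $\Gamma$ it uses only that $\Gamma$ is discrete and torsion-free and that $X$ is quasi-projective.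

\subsection{An Ax--Schanuel inequality and a classification}

Let $\check\Omega\supset\mathbb{C}^N\supset\Omega$ be the compact dual, a projective variety containing $\mathbb{C}^N$ as a Zariski open subset. Subvarieties are reduced and may be reducible; their dimension is the largest dimension of a component.

\begin{theorem}\label{thm:AS}
Let $A\subset X\times\check\Omega$ be a closed algebraic subvariety, $E=\{y\in\Omega:(\pi(y),y)\in A\}$, and $U$ an irreducible component of $E$. Let $Y$ be the Zariski closure of $\pi(U)$ in $X$ and $\tilde Y$ the irreducible component of $\pi^{-1}(Y)$ that contains $U$. Then there is a smallest closed connected totally geodesic complex submanifold $S\subset\Omega$ containing $\tilde Y$, and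
\[
\dim A\ \ge\ \dim U+\dim S .
\]
In particular, if $\dim A<\dim U+\dim X$, then $\pi(U)$ is not Zariski dense in $X$, and $\tilde Y$ lies in a proper totally geodesic complex submanifold of $\Omega$.
\end{theorem}

The set $E$ is the intersection of $A$ with the graph of $\pi$, which has codimension $N$ in $X\times\Omega$. So one expects $\dim U=\dim A-N$, and the theorem says that a larger component must be explained by a proper totally geodesic submanifold. It is not claimed that $\pi(S)$ is algebraic. Theorem~\ref{thm:ALW} is the case where $A$ is the product of the Zariski closures of $\pi(Z)$ and of $Z$; there one finds $\tilde Y=S$, so that the question does not arise.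

\begin{theorem}\label{thm:class}
For an irreducible closed subvariety $Y\subset X$ the following are equivalent:
\begin{enumerate}
\item[(a)] $Y$ is totally geodesic;
\item[(b)] some (equivalently, every) irreducible component of $\pi^{-1}(Y)$ is an algebraic subset of $\Omega$;
\item[(c)] $Y$ is the Zariski closure of $\pi(Z)$ for some algebraic subset $Z$.
\end{enumerate}
Moreover, if $Y'\subset X$ is closed algebraic, then every maximal algebraic subset $Z$ of $\Omega$ contained in $\pi^{-1}(Y')$ is totally geodesic, and $\pi(Z)$ is Zariski closed.
\end{theorem}

For instance, let $X_1\to X_2$ be a ramified nonconstant morphism of compact curves of genus at least two, with lift $\varphi:\Delta\to\Delta$. At a critical point the graph of $\varphi$ is tangent to a horizontal disc without being one, so it is not totally geodesic, and by Theorem~\ref{thm:class} it is not an algebraic subset of $\Delta^2$. This also shows that Theorem~\ref{thm:ALW} fails for analytic $Z$.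

\subsection{Outline of the proof}

Let $Z\subset\tilde Y$ be as in Theorem~\ref{thm:ALW} and let $\check Z$ be the Zariski closure of $Z$ in $\check\Omega$. In general $Z$ is smaller than $\tilde Y$, and $\Gamma_Y$ does not preserve it. All we know is that $\tilde Y$ contains the countably many translates $\gamma Z$, $\gamma\in\Gamma_Y$, and we want a continuous family. To this end we consider pairs $(y,m)$ of a point $y\in\tilde Y$ and a group element $m$, modulo $\Gamma_Y$. They form a principal bundle $R$ over $Y$, foliated by the leaves $m=\mathrm{const}$.

Section~\ref{sec:alg} shows that $R$, its foliation and the map $(y,m)\mapsto m^{-1}y$ are algebraic. Therefore the condition $y\in m\check Z$, which holds on $Z\times\{1\}$, holds on the Zariski closure $\mathcal V$ of its image in $R$. Section~\ref{sec:ax} shows that the directions in which $m$ moves along $\mathcal V$ form a fixed Lie algebra $\mathfrak h$, and that $\mathfrak h$ contains the derived algebra $\mathfrak m'$ of the Lie algebra of the Zariski closure of $\Gamma_Y$. Section~\ref{sec:mono} shows that $\mathfrak m'$ is large: the orbit of the corresponding real group through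 a smooth point of $\tilde Y$ is the hull $S$. A dimension count then gives Theorem~\ref{thm:AS}, and Section~\ref{sec:final} deduces the other two theorems. Section~\ref{sec:curve} runs the whole argument for a compact curve.

\section{The method for a compact curve}\label{sec:curve}

Let $N=1$ and replace the disc by the upper half-plane $\mathbb{H}$; the Cayley transform is an automorphism of $\check\Omega=\mathbb{P}^1$. Put $G=\mathrm{PSL}_2(\mathbb{C})$, $\mathfrak g=\mathfrak{sl}_2(\mathbb{C})$, and assume that $X=\Gamma\backslash\mathbb{H}$ is compact. Theorem~\ref{thm:AS} says that a closed algebraic set $A\subset X\times\mathbb{P}^1$ containing all points $(\pi(y),y)$ is everything. This can be seen at once, since the fiber of $A$ over $\pi(y)$ contains the infinite set $\Gamma y$. That argument uses the $\Gamma$-invariance of $U=\mathbb{H}$, which is lost in general. Here is the argument that survives.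

\emph{The bundle.} Let $R_G=\Gamma\backslash(\mathbb{H}\times G)$ with $\gamma(y,m)=(\gamma y,\gamma m)$, a manifold of dimension $4$. It carries the $\mathfrak g$-valued form $\omega=m^{-1}dm$, with $d\omega+\omega\wedge\omega=0$, and the map $\Psi[(y,m)]=(\pi(y),m^{-1}y)$ onto $X\times\mathbb{P}^1$. All of this is algebraic. Indeed, as $X$ is projective, the bundle $\Gamma\backslash(\mathbb{H}\times\mathfrak g)$, its flat connection, its bracket and its line subbundle of vector fields on $\mathbb{P}^1$ vanishing to second order at $y$ are algebraic by GAGA, and $R_G$ is the variety of Lie algebra isomorphisms from $\mathfrak g$ to the fibers, because $\operatorname{Aut}(\mathfrak g)=G$. Let $\mathcal V$ be the Zariski closure of the leaf $j(\mathbb{H})$, where $j(y)=[(y,1)]$. The closed set $\Psi^{-1}(A)$ contains the leaf, hence $\mathcal V$. It suffices to show that $\mathcal V=R_G$.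

\emph{Monodromy: $\Gamma$ has no finite orbit on $\mathbb{P}^1$.} Otherwise a subgroup $\Gamma'$ of finite index fixes a point $x_0$. If $x_0$ is not real, then $x_0$ or $\bar x_0$ lies in $\mathbb{H}$, where $\Gamma'$ acts freely; so $\Gamma'$ is trivial, which is impossible since $\Gamma'\backslash\mathbb{H}$ is compact. If $x_0$ is real, we conjugate it to $\infty$. Then $\Gamma'$ consists of maps $\tau\mapsto a\tau+b$ with $a>0$, which change $f=-\log\operatorname{Im}\tau$ by additive constants. With $\tau=s+it$, the form $d^cf=ds/t$ descends to $\Gamma'\backslash\mathbb{H}$, and its differential $ds\wedge dt/t^2$ is the area form. This contradicts Stokes' theorem.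

\emph{The transversal algebra.} For $v$ in a dense Zariski open smooth subset $\mathcal V^1\subset\mathcal V$ the subspace $\mathfrak h_v=\omega(T_v\mathcal V)\subset\mathfrak g$ has constant dimension and depends algebraically on $v$. It records the directions in which $\mathcal V$ moves across the leaves. A vector field $\delta$ on $\mathcal V^1$ with $\omega(\delta)=0$ satisfies $L_\delta\omega=\iota_\delta d\omega=-\iota_\delta(\omega\wedge\omega)=0$, so its flow preserves $\omega$ and $\mathfrak h_v$ does not change along the leaf $j(\mathbb{H})$. The leaf is Zariski dense in $\mathcal V$, so $\mathfrak h_v=\mathfrak h$ is constant. It is a subalgebra, because $[\omega,\omega]=-d\omega$ has values in $\mathfrak h$ on $\mathcal V^1$.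

\emph{Monodromy forces $\mathfrak h=\mathfrak g$.} Otherwise $\dim\mathfrak h\le2$, so $\mathfrak h$ is solvable and, by Lie's theorem, vanishes at some $x_0\in\mathbb{P}^1$. Then $mx_0$ is locally constant on the preimage of $\mathcal V^1$ in $\mathbb{H}\times G$ and takes countably many values. The image of $\mathcal V^1$ in the ruled surface $\Gamma\backslash(\mathbb{H}\times\mathbb{P}^1)$ under $[(y,m)]\mapsto[(y,mx_0)]$ is constructible with countable, hence finite, fibers over $X$. Away from finitely many points of $X$ it is a finite covering whose sheets are graphs of constant maps to $\mathbb{P}^1$. The set of these constants is finite and $\Gamma$-invariant, which we have excluded.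

\emph{Dimension count.} At a point of the leaf in $\mathcal V^1$, the map $\omega:T_v\mathcal V\to\mathfrak g$ is onto and kills the tangent line of the leaf. So $\dim\mathcal V\ge3+1$ and $\mathcal V=R_G$.

The equality $\mathcal V=R_G$ says more than we asked. Let $t$ now denote a nonconstant rational function on $X$ and $y(t)$ a local inverse of $t\circ\pi$. Then $t,y,y',y''$ are algebraically independent over $\mathbb{C}$. To see this, let $\delta$ be the rational vector field on $R_G$ with $\omega(\delta)=0$, $\delta t=1$, and let $u=m^{-1}y$. The triple $(u,\delta u,\delta^2u)$ is the $2$-jet of $m^{-1}\circ y(t)$, and a M\"obius transformation is determined by its $2$-jet at a point. So $(t,u,\delta u,\delta^2u)$ is generically finite, hence dominant onto $\mathbb{C}^4$. A polynomial relation between $t,y,y',y''$ is a relation between these four functions on the leaf, hence on $R_G$, hence trivial.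

Three difficulties are hidden in this example. If $X$ is not compact, algebraicity requires growth estimates at the boundary. For a subvariety $Y$, the Zariski closure of the monodromy is a subgroup that has to be related to the geometry of $\tilde Y$. Finally, $\mathfrak h$ need not be the Lie algebra of an algebraic group, so it is not quite true a priori that it contains the Lie algebra of the monodromy.

\section{Bounded symmetric domains}\label{sec:prelim}

\subsection{Cartan decompositions}\label{sub:cartan}

The group $G_{\mathbb{R}}=\operatorname{Aut}_0(\Omega)$ is connected, semisimple, with trivial center and without compact factors. It acts transitively on $\Omega$ by isometries of the Bergman metric, which is K\"ahler and complete. Let $\mathfrak g_{\mathbb{R}}$ be its Lie algebra, $\mathfrak g=\mathfrak g_{\mathbb{R}}\otimes\mathbb{C}$, and $B$ the Killing form. Let $G=\operatorname{Aut}(\mathfrak g)^\circ$ be the complex adjoint algebraic group. Then $G_{\mathbb{R}}\subset G$ is fixed pointwise by the complex conjugation of $G$.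

For $y\in\Omega$ the isotropy group $K_y\subset G_{\mathbb{R}}$ is connected and maximal compact, and $\mathfrak g_{\mathbb{R}}=\mathfrak k_y\oplus\mathfrak p_y$ is a Cartan decomposition: $[\mathfrak k_y,\mathfrak p_y]\subset\mathfrak p_y$, $[\mathfrak p_y,\mathfrak p_y]=\mathfrak k_y$ (equality holds since there are no compact factors), and $B$ is negative definite on $\mathfrak k_y$ and positive definite on $\mathfrak p_y$. The map $\xi\mapsto\frac{d}{ds}\exp(s\xi)y|_{s=0}$ identifies $\mathfrak p_y$ with the real tangent space $T_y\Omega$. The geodesics through $y$ are the curves $s\mapsto\exp(s\xi)y$, $\xi\in\mathfrak p_y$, and $\xi\mapsto\exp(\xi)y$ is a diffeomorphism $\mathfrak p_y\to\Omega$.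

The complex structure $J$ of $T_y\Omega=\mathfrak p_y$ is $\operatorname{ad}(I_y)$ for a unique element $I_y$ of the center of $\mathfrak k_y$. Thus $\operatorname{ad}(I_y)$ has eigenvalues $0,i,-i$ on $\mathfrak g=\mathfrak k_{y,\mathbb{C}}\oplus\mathfrak p_y^+\oplus\mathfrak p_y^-$, where $\mathfrak p_y^\pm=\{\xi\mp iJ\xi:\xi\in\mathfrak p_y\}$, and $\theta_y=\exp(\pi\operatorname{ad}I_y)$ is the Cartan involution, $+1$ on $\mathfrak k_y$ and $-1$ on $\mathfrak p_y$. All these objects are equivariant; in particular $I_{gy}=\operatorname{Ad}(g)I_y$ for $g\in G_{\mathbb{R}}$.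

A point stabilizer in $\Gamma$ is discrete and compact, hence finite, hence trivial because $\Gamma$ is torsion-free. So $\Gamma$ acts freely, $\pi$ is a covering and $X$ is smooth.

The following observation lifts curves from $\Omega$ to the group.

\begin{lemma}\label{lem:develop}
Let $y(s)$, $0\le s\le1$, be a smooth curve in $\Omega$ with velocity $\xi(s)\in\mathfrak p_{y(s)}$, and let $g(s)\in G_{\mathbb{R}}$ solve $g'=\xi g$, $g(0)=1$. Then $y(s)=g(s)y(0)$. If all $\xi(s)$ lie in the Lie algebra of a connected Lie subgroup $L\subset G_{\mathbb{R}}$, then $g(s)\in L$.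
\end{lemma}

\begin{proof}
Both $y(s)$ and $g(s)y(0)$ are integral curves, with the same initial point, of the time-dependent vector field on $\Omega$ induced by $\xi(s)$. For the second claim, solve the equation in $L$ and use uniqueness.
\end{proof}

\subsection{The compact dual}\label{sub:dual}

Let $o=0\in\Omega$. The subalgebra $\mathfrak q_o=\mathfrak k_{o,\mathbb{C}}\oplus\mathfrak p_o^-$ is parabolic. The corresponding parabolic subgroup $Q\subset G$ is the normalizer of $\mathfrak q_o$, and the compact dual $\check\Omega=G/Q$ is a smooth projective variety with base point $o$. The subalgebra $\mathfrak p_o^+$ is abelian, and $z\mapsto\exp(z)o$ is an isomorphism of $\mathfrak p_o^+=\mathbb{C}^N$ onto a Zariski open subset of $\check\Omega$, on which $\exp(a)$, $a\in\mathfrak p_o^+$, acts as translation by $a$. The orbit $G_{\mathbb{R}}o$ is a bounded domain in $\mathbb{C}^N$; this is the Harish-Chandra realization $\Omega\subset\mathbb{C}^N\subset\check\Omega$. For $x\in\check\Omega$ let $\mathfrak q_x$ be the Lie algebra of the stabilizer of $x$, so that $T_x\check\Omega=\mathfrak g/\mathfrak q_x$. For $y\in\Omega$ we have $\mathfrak q_y=\mathfrak k_{y,\mathbb{C}}\oplus\mathfrak p_y^-$.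

To use vector bundles we linearize the action of $G$ on $\check\Omega$. Let $p=\dim\mathfrak q_o$, $W=\bigwedge^p\mathfrak g$, and let $\ell_x=\bigwedge^p\mathfrak q_x\subset W$, a line. The stabilizer of $\ell_x$ in $G$ is the normalizer of $\mathfrak q_x$, which is the stabilizer of $x$. Hence
\begin{equation}\label{eq:stab}
\{a\in\mathfrak g:a\ell_x\subset\ell_x\}=\mathfrak q_x ,
\end{equation}
and $x\mapsto\ell_x$ is an equivariant bijection of $\check\Omega$ onto an orbit in $\mathbb{P}(W)$. In characteristic zero it is an isomorphism onto the orbit, which is closed since $\check\Omega$ is projective. We regard $\check\Omega$ as a closed subvariety of $\mathbb{P}(W)$.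

The representation $G\to GL(W)$ is faithful. Indeed, the Lie algebra $\mathfrak a$ of the kernel is an ideal contained in $\mathfrak q_o$, and it splits under $\operatorname{ad}(I_o)$. The form $B$ is nondegenerate on $\mathfrak a$ and $B(\mathfrak p_o^-,\mathfrak q_o)=0$, so $\mathfrak a\subset\mathfrak k_{o,\mathbb{C}}$. Then $[\mathfrak a,\mathfrak p_o^\pm]\subset\mathfrak a\cap\mathfrak p_o^\pm=0$, and $\mathfrak p_o^\pm$ generate $\mathfrak g$, so $\mathfrak a=0$. A finite normal subgroup of the connected group $G$ is central, hence trivial. From now on $G\subset GL(W)$ is a closed subgroup and $\mathfrak g\subset\mathfrak{gl}(W)$.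

\subsection{Totally geodesic submanifolds}

A submanifold $S\subset\Omega$ is \emph{totally geodesic} if every geodesic of $S$ for the induced metric is a geodesic of $\Omega$. A subspace $\mathfrak n\subset\mathfrak p_y$ is a \emph{Lie triple system} if $[[\mathfrak n,\mathfrak n],\mathfrak n]\subset\mathfrak n$. Then $\mathfrak n+[\mathfrak n,\mathfrak n]$ is a $\theta_y$-stable subalgebra, by the Jacobi identity.

\begin{lemma}\label{lem:lts}
Let $y\in\Omega$.
\begin{enumerate}
\item[(a)] If $S\ni y$ is a totally geodesic complex submanifold, then $\mathfrak n=T_yS$ is a $J$-stable Lie triple system and $S$ coincides with $\exp(\mathfrak n)y$ near $y$. If $S$ is closed and connected, then $S=\exp(\mathfrak n)y$.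
\item[(b)] If $\mathfrak n\subset\mathfrak p_y$ is a $J$-stable Lie triple system, then $\exp(\mathfrak n)y$ is a closed connected totally geodesic complex submanifold. If $\mathfrak l\subset\mathfrak g_{\mathbb{R}}$ is a $\theta_y$-stable subalgebra with $\mathfrak l\cap\mathfrak p_y=\mathfrak n$ and $L\subset G_{\mathbb{R}}$ is the connected Lie subgroup with Lie algebra $\mathfrak l$, then $Ly=\exp(\mathfrak n)y$.
\end{enumerate}
\end{lemma}

\begin{proof}
The correspondence between totally geodesic submanifolds and Lie triple systems is \cite[IV.7.2]{Helgason}. The tangent space of a totally geodesic submanifold is preserved by the curvature tensor $(\xi,\eta,\zeta)\mapsto-[[\xi,\eta],\zeta]$, and conversely $\exp(\mathfrak n)y$ is totally geodesic for a Lie triple system $\mathfrak n$.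

(a) The Riemannian exponential map of $S$ at $y$ is the restriction of $\xi\mapsto\exp(\xi)y$, which gives the local statement. If $S$ is closed it is complete, and if it is also connected its exponential map at $y$ is defined on all of $\mathfrak n$ and onto, by the Hopf--Rinow theorem.

(b) The set $S=\exp(\mathfrak n)y$ is the image of a linear subspace under a diffeomorphism $\mathfrak p_y\to\Omega$, so it is a closed connected submanifold. Give $Ly\cong L/(L\cap K_y)$ its manifold structure as an orbit. It is connected, of dimension $\dim\mathfrak l-\dim(\mathfrak l\cap\mathfrak k_y)=\dim\mathfrak n$. The map $\mathfrak n\to Ly$, $\xi\mapsto\exp(\xi)y$, is smooth, and it is an immersion because its composite with $Ly\to\Omega$ is one. By equality of dimensions its image is open in the orbit; it is closed in the orbit because it is closed in $\Omega$. Hence $S=Ly$. Taking $\mathfrak l=\mathfrak n+[\mathfrak n,\mathfrak n]$, we see that a group of biholomorphisms acts transitively on $S$. As $T_yS$ is $J$-stable, so are all tangent spaces, and $S$ is a complex submanifold.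
\end{proof}

In the Harish-Chandra realization the totally geodesic submanifolds through the origin are linear. This gives algebraicity.

\begin{lemma}\label{lem:tgalg}
Let $S\subset\Omega$ be a closed connected totally geodesic complex submanifold. There is a closed algebraic subvariety $\check V\subset\check\Omega$ such that $\check V\cap\Omega$ is smooth and $S$ is a connected component of $\check V\cap\Omega$. In particular $S$ is an algebraic subset.
\end{lemma}

\begin{proof}
Elements of $G_{\mathbb{R}}$ are algebraic automorphisms of $\check\Omega$ preserving $\Omega$, so we may assume $o\in S$. Then $S=\exp(\mathfrak n)o$ as in Lemma~\ref{lem:lts}(a). Put $\mathfrak n^\pm=\mathfrak n_{\mathbb{C}}\cap\mathfrak p_o^\pm$; as $\mathfrak n$ is $J$-stable, $\mathfrak n_{\mathbb{C}}=\mathfrak n^+\oplus\mathfrak n^-$ and $\dim\mathfrak n^+=\dim_{\mathbb{C}}S$. The complexification of $\mathfrak n+[\mathfrak n,\mathfrak n]$ is $[\mathfrak n,\mathfrak n]_{\mathbb{C}}\oplus\mathfrak n^+\oplus\mathfrak n^-$, and its intersection with $\mathfrak q_o$ is $[\mathfrak n,\mathfrak n]_{\mathbb{C}}\oplus\mathfrak n^-$. So the orbit $\mathcal O$ of $o$ under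 the corresponding connected complex Lie subgroup of $G$ has dimension $\dim\mathfrak n^+$. It contains both $S$ and the linear subspace $\exp(\mathfrak n^+)o=\mathfrak n^+\subset\mathbb{C}^N$. The latter is immersed in $\mathcal O$ and has the same dimension, so it is open in $\mathcal O$ for the orbit topology. The map $\mathfrak n\to\mathcal O$, $\xi\mapsto\exp(\xi)o$, is continuous for that topology, so $S\cap\mathfrak n^+$ is open in $S\cong\mathfrak n$. It is also closed in $S$, because $S\subset\mathbb{C}^N$ and $\mathfrak n^+$ is closed in $\mathbb{C}^N$, and it contains $o$. Hence $S\subset\mathfrak n^+\cap\Omega$. There $S$ is closed, and open by equality of dimensions, so it is a connected component. Let $\check V$ be the Zariski closure of $\mathfrak n^+$ in $\check\Omega$; then $\check V\cap\mathbb{C}^N=\mathfrak n^+$. Finally, a connected component of a smooth analytic set is an irreducible component, and $\check V\cap\mathbb{C}^N$ is algebraic.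
\end{proof}

\subsection{Subvarieties of $X$ and their lifts}\label{sub:lifts}

Recall that the irreducible components of an analytic set are the closures of the connected components of its smooth locus, and that the complement of a proper analytic subset in a connected complex manifold is connected and dense.

Let $Y\subset X$ be an irreducible closed subvariety and $Y^0=Y\setminus\operatorname{Sing}Y$, a connected complex manifold. Since $\pi$ is a local biholomorphism, $\pi^{-1}(Y^0)$ is the smooth locus of $\pi^{-1}(Y)$. Fix a connected component $\tilde Y^0$ of it, let $\tilde Y$ be its closure and $\Gamma_Y$ its stabilizer in $\Gamma$. The map $\pi^{-1}(Y^0)\to Y^0$ is a $\Gamma$-covering of a connected space, so $\Gamma$ permutes the components transitively and $Y^0=\Gamma_Y\backslash\tilde Y^0$. Every point of $\pi^{-1}(Y)$ lies in a translate of $\tilde Y$, so $\pi(\tilde Y)=Y$.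

Let $U\subset\Omega$ be an irreducible closed analytic subset and $Y$ the Zariski closure of $\pi(U)$. Then $Y$ is irreducible: if $Y=Y_1\cup Y_2$, then $U$ is the union of the analytic sets $U\cap\pi^{-1}(Y_i)$ and lies in one of them. Also $\pi(U)\not\subset\operatorname{Sing}Y$. So
\[
U^0=U\setminus(\operatorname{Sing}U\cup\pi^{-1}(\operatorname{Sing}Y))
\]
is a connected complex manifold, dense in $U$, and $\pi(U^0)$ is Zariski dense in $Y$. It lies in exactly one component $\tilde Y^0$, and $\tilde Y$ is the only irreducible component of $\pi^{-1}(Y)$ containing $U$.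

\begin{lemma}\label{lem:tgdef}
An irreducible closed subvariety $Y\subset X$ is totally geodesic if and only if some irreducible component of $\pi^{-1}(Y)$ is a totally geodesic complex submanifold. In that case every component is a closed connected totally geodesic complex submanifold.
\end{lemma}

\begin{proof}
If $\tilde Y$ is totally geodesic, then $Y=\pi(\tilde Y)$ is. Conversely let $Y=\pi(S)$ and $d=\dim Y$. Then $\pi^{-1}(Y)$ is the union of the countably many translates of the countably many connected components of $S$. These have dimension at most $d$, and submanifolds of smaller dimension cover only a null set of $\tilde Y^0$. So some component $S'$ has dimension $d$. It meets a component $\tilde Y^0$ in a point $y$, near which the two $d$-dimensional manifolds $S'$ and $\tilde Y^0$ coincide. By Lemma~\ref{lem:lts}, $\tilde Y$ and the closed connected totally geodesic complex submanifold $\exp(T_yS')y$ coincide near $y$. Both are irreducible closed analytic sets, so they are equal. The other components are $\Gamma$-translates.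
\end{proof}

\section{Algebraicity of the flat bundle and the tautological line}\label{sec:alg}

Let $\mathcal W=\Gamma\backslash(\Omega\times W)$, with $\gamma(y,w)=(\gamma y,\gamma w)$. Its sections are the holomorphic $W$-valued functions $s$ with $s(\gamma y)=\gamma s(y)$, and $d$ induces a flat connection $\nabla$. The lines $\ell_y$, $y\in\Omega$, form a holomorphic line subbundle $\ell\subset\mathcal W$. In a flat local trivialization $\ell$ is a local inverse of $\pi$, so the triple $(\mathcal W,\nabla,\ell)$ encodes the uniformization. We show that it is algebraic. For $(\mathcal W,\nabla)$ this is a general fact about flat bundles; for $\ell$ it uses that $\Omega$ is bounded.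

\subsection{The canonical extension}

By Hironaka's theorem there is a smooth projective variety $\bar X\supset X$ such that $D=\bar X\setminus X$ is a normal crossing divisor. Near a smooth point of $D$ choose coordinates $(q,w)\in\Delta\times\Delta^{N-1}$ with $D=\{q=0\}$, and put $q=e^{2\pi i\tau}$. The inclusion $\Delta^*\times\Delta^{N-1}\to X$ lifts to a local biholomorphism
\[
\Phi:\mathbb{H}\times\Delta^{N-1}\to\Omega,\qquad\Phi(\tau+1,w)=\gamma\Phi(\tau,w),
\]
for some $\gamma\in\Gamma$, and sections of $\mathcal W$ become functions $s(\tau,w)\in W$ with $s(\tau+1,w)=\gamma s(\tau,w)$.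

Deligne's canonical extension \cite[Prop.~II.5.4]{Deligne} is a holomorphic vector bundle $\overline{\mathcal W}$ on $\bar X$ extending $\mathcal W$, such that $\nabla$ extends to a map $\overline{\mathcal W}\to\Omega^1_{\bar X}(\log D)\otimes\overline{\mathcal W}$. Near a smooth point of $D$ it has the frame $e^{\tau\beta}b_1,e^{\tau\beta}b_2,\dots$, where $(b_j)$ is a basis of $W$ and $\beta\in\mathfrak{gl}(W)$ is the logarithm of $\gamma$ for which the eigenvalues of $\beta/2\pi i$ have real part in $[0,1)$.

By GAGA, $\overline{\mathcal W}$ is algebraic. The extended connection is a global section of the sheaf of holomorphic differential operators of order at most one from $\overline{\mathcal W}$ to $\Omega^1_{\bar X}(\log D)\otimes\overline{\mathcal W}$. This sheaf is the analytification of the corresponding locally free algebraic sheaf, so the section is algebraic by GAGA again. Thus $(\mathcal W,\nabla)$ is an algebraic flat bundle on $X$.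

\subsection{The tautological line}

To prove that $\ell$ is algebraic we identify it with a line bundle known to be algebraic, so that the inclusion becomes a section of an algebraic bundle whose growth can be estimated. The wedge product gives an isomorphism $\ell_x\otimes\bigwedge^N(\mathfrak g/\mathfrak q_x)\cong\bigwedge^{p+N}\mathfrak g$, and the connected semisimple group $G$ acts trivially on the right-hand side. As $\mathfrak g/\mathfrak q_x=T_x\check\Omega$, a generator of $\bigwedge^{p+N}\mathfrak g$ determines a $G$-equivariant isomorphism $\iota_x:K_{\check\Omega,x}\to\ell_x$ from the canonical bundle. It descends to an injective holomorphic bundle map $\iota:K_X\to\mathcal W$ with image $\ell$. Put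
\[
v(z)=\iota_z(dz_1\wedge\dots\wedge dz_N),\qquad z\in\mathbb{C}^N .
\]
Translations preserve the form $dz_1\wedge\dots\wedge dz_N$, so $v(z)=\exp(z)v(0)$. As $z\in\mathfrak p_o^+$ acts nilpotently on $W$, the function $v$ is polynomial, hence bounded on $\Omega$.

\begin{example}
For $N=1$ the bracket identifies $W=\bigwedge^2\mathfrak{sl}_2$ with $\mathfrak{sl}_2$, the vector fields on $\mathbb{P}^1$, and $\ell_x$ with the fields vanishing to second order at $x$. At a cusp, in the half-plane model, $\Phi(\tau)=\tau$, $\gamma$ is the translation by $1$ and $\iota(d\tau)=c(\zeta-\tau)^2\partial_\zeta=c\,e^{\tau\beta}(\zeta^2\partial_\zeta)$ for a constant $c$. So $\iota(dq)$ is $2\pi icq$ times a member of the frame. In general we have no such normal form for $\Phi$, and we use none.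
\end{example}

\begin{proposition}\label{prop:alg}
The map $\iota:K_X\to\mathcal W$ is algebraic. Hence $\ell\subset\mathcal W$ is an algebraic line subbundle.
\end{proposition}

\begin{proof}
The map $\iota$ is a holomorphic section over $X$ of the algebraic bundle $\mathcal E=K_{\bar X}^{-1}\otimes\overline{\mathcal W}$. Suppose that it is meromorphic near every smooth point of $D$. The pole order is locally constant on $D\setminus\operatorname{Sing}D$, which has finitely many components. So for some $k$ the section $\iota$ is a holomorphic section of $\mathcal E(kD)$ outside $\operatorname{Sing}D$, which has codimension at least $2$. It extends to $\bar X$ by Hartogs' theorem and is algebraic by GAGA.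

We therefore work near a smooth point of $D$. Write $\Phi^*(dz_1\wedge\dots\wedge dz_N)=J_\Phi\,d\tau\wedge dw$, where $dw=dw_1\wedge\dots\wedge dw_{N-1}$; the Jacobian $J_\Phi$ vanishes nowhere. The value of $\iota$ on the frame $dq\wedge dw=2\pi iq\,d\tau\wedge dw$ of $K_{\bar X}$ is
\[
s(\tau,w)=2\pi i\,q\,J_\Phi(\tau,w)^{-1}\,v(\Phi(\tau,w)).
\]
Since $v$ is bounded, we need a lower bound for $|J_\Phi|$, whereas boundedness of $\Omega$ gives an upper bound. Also $J_\Phi$ is not periodic in $\tau$, so it is not a function of $q$ with a removable singularity. Harnack's inequality converts the upper bound into a lower one.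

As $\Phi$ is bounded, Cauchy's estimates on discs of radius $\frac12$ in $\tau$ and $\frac14$ in the $w_j$ give $|J_\Phi|\le c_1$ for $\operatorname{Im}\tau\ge1$, $|w_j|\le\frac12$. There $h=\log c_1-\log|J_\Phi|$ is nonnegative, and it is harmonic in $\tau$ on $\mathbb{H}_1=\{\operatorname{Im}\tau>1\}$. Let $d$ be the distance of the hyperbolic metric $|d\tau|/(\operatorname{Im}\tau-1)$ on $\mathbb{H}_1$. Harnack's inequality $u(r)\le\frac{1+r}{1-r}u(0)$ for nonnegative harmonic functions on the unit disc reads, in conformally invariant form, $h(a,w)\le e^{d(a,b)}h(b,w)$. Let $|\operatorname{Re}\tau|\le1$ and $\operatorname{Im}\tau\ge2$. The horizontal segment from $\tau$ to $i\operatorname{Im}\tau$ has length at most $1$, and the vertical segment from there to $2i$ has length $\log(\operatorname{Im}\tau-1)$. With $c_2$ the maximum of $h(2i,w)$ for $|w_j|\le\frac14$ we obtain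
\[
h(\tau,w)\le e\,c_2\operatorname{Im}\tau\qquad(|\operatorname{Re}\tau|\le1,\ \operatorname{Im}\tau\ge2,\ |w_j|\le\tfrac14).
\]
Since $|q|=e^{-2\pi\operatorname{Im}\tau}$, this says $|J_\Phi|^{-1}=c_1^{-1}e^h\le c_1^{-1}|q|^{-c_3}$ with $c_3=ec_2/2\pi$, and so $|s|\le c_4|q|^{-c_3}$ on this region.

The coordinates of $s$ in the frame $e^{\tau\beta}b_j$ are the coordinates of $e^{-\tau\beta}s(\tau,w)$ in the basis $b_j$. This function is $1$-periodic in $\tau$, hence holomorphic in $(q,w)$ for $q\ne0$. On our region $\|e^{-\tau\beta}\|\le e^{\|\beta\|(1+\operatorname{Im}\tau)}$, so $q^ke^{-\tau\beta}s$ is bounded near $q=0$ for large $k$ and extends holomorphically by Riemann's theorem. This proves meromorphy. As $\iota$ is an algebraic bundle map that vanishes nowhere, its image is an algebraic subbundle.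
\end{proof}

\subsection{The frame bundle}\label{sub:frame}

Let $R_X$ be the bundle of linear isomorphisms $\varphi:W\to\mathcal W_x$, $x\in X$. It is an algebraic principal $GL(W)$-bundle, locally trivial in the Zariski topology. Analytically $R_X=\Gamma\backslash(\Omega\times GL(W))$ with $\gamma(y,m)=(\gamma y,\gamma m)$. We use $GL(W)$ rather than $G$ so as not to have to prove that the $G$-structure is algebraic.

The $\mathfrak{gl}(W)$-valued form $\omega=m^{-1}dm$ is $\Gamma$-invariant and descends to $R_X$. It satisfies the Maurer--Cartan equation
\begin{equation}\label{eq:MC}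
d\omega+\omega\wedge\omega=0,\qquad(\omega\wedge\omega)(a,b)=[\omega(a),\omega(b)].
\end{equation}
It is algebraic. Indeed, an algebraic local frame of $\mathcal W$ is an equivariant $GL(W)$-valued function $\sigma(y)$, its connection matrix $\alpha=\sigma^{-1}d\sigma$ is algebraic because $\nabla$ is, and in the algebraic fiber coordinate $g=\sigma^{-1}m$ we have $\omega=g^{-1}\alpha g+g^{-1}dg$. By Proposition~\ref{prop:alg} the map
\begin{equation}\label{eq:Psi}
\Psi:R_X\to X\times\mathbb{P}(W),\qquad\varphi\mapsto(x,\varphi^{-1}(\ell_x)),\qquad[(y,m)]\mapsto(\pi(y),m^{-1}\ell_y),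
\end{equation}
is a morphism of varieties. On the leaf $m=1$ it is the graph map $y\mapsto(\pi(y),y)$.

\section{The monodromy of a subvariety}\label{sec:mono}

Let $Y\subset X$ be an irreducible closed subvariety, with $\tilde Y^0$, $\tilde Y$, $\Gamma_Y$ as in Section~\ref{sub:lifts}. Let $M\subset G$ be the Zariski closure of $\Gamma_Y$, with Lie algebra $\mathfrak m$, and $\mathfrak m'=[\mathfrak m,\mathfrak m]$. Complex conjugation of $G$ preserves Zariski closed sets and fixes $\Gamma_Y$, so it preserves $M$. Hence $\mathfrak m=\mathfrak m_{\mathbb{R}}\otimes\mathbb{C}$ and $\mathfrak m'=\mathfrak m'_{\mathbb{R}}\otimes\mathbb{C}$, where $\mathfrak m_{\mathbb{R}}=\mathfrak m\cap\mathfrak g_{\mathbb{R}}$ and $\mathfrak m'_{\mathbb{R}}=[\mathfrak m_{\mathbb{R}},\mathfrak m_{\mathbb{R}}]$. Let $L\subset G_{\mathbb{R}}\cap M$ be the connected Lie subgroup with Lie algebra $\mathfrak m'_{\mathbb{R}}$.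

\begin{proposition}\label{prop:mono}
For every $y\in\tilde Y^0$:
\begin{enumerate}
\item[(i)] $[I_y,\mathfrak m]\subset\mathfrak m$;
\item[(ii)] $T_y\tilde Y^0\subset\mathfrak n_y:=\mathfrak m_{\mathbb{R}}\cap\mathfrak p_y=\mathfrak m'_{\mathbb{R}}\cap\mathfrak p_y$;
\item[(iii)] $S=Ly=\exp(\mathfrak n_y)y$ does not depend on $y$ and is the smallest closed connected totally geodesic complex submanifold of $\Omega$ containing $\tilde Y$;
\item[(iv)] $\dim\mathfrak m'/(\mathfrak m'\cap\mathfrak q_y)=\dim_{\mathbb{C}}S$.
\end{enumerate}
\end{proposition}

If $Y$ is a point, then $\Gamma_Y$ is trivial and so is the proposition. Let $d=\dim Y>0$. An algebraic group is the stabilizer of a line in a representation, so we study vectors on which $\Gamma_Y$ acts by a character. The logarithm of the length of such a vector, in a norm that moves with the point of $\Omega$, generalizes the function $-\log\operatorname{Im}\tau$ of Section~\ref{sec:curve}. We first generalize the Stokes argument.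

\subsection{Convex functions with additive monodromy}

\begin{lemma}\label{lem:convex}
Let $f:\Omega\to\mathbb{R}$ be smooth and Lipschitz for the Bergman metric, with $\operatorname{Hess}f\ge0$. Suppose that for every $\gamma\in\Gamma_Y$ the function $f\circ\gamma-f$ is constant on $\tilde Y^0$. Then $\operatorname{Hess}f(\xi,\xi)=0$ for all $y\in\tilde Y^0$ and $\xi\in T_y\tilde Y^0$.
\end{lemma}

\begin{proof}
Put $d^cf=-df\circ J$. This operator commutes with holomorphic pullback, and $dd^c\phi=(\phi_{ss}+\phi_{tt})\,ds\wedge dt$ on a disc with coordinate $s+it$. Let $u$ be a holomorphic map from a disc to $\Omega$, so $u_t=Ju_s$. The Levi-Civita connection is torsion-free and commutes with $J$, so $\nabla_tu_t=J\nabla_tu_s=J\nabla_su_t=-\nabla_su_s$. Therefore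
\begin{equation}\label{eq:lap}
(f\circ u)_{ss}+(f\circ u)_{tt}=\operatorname{Hess}f(u_s,u_s)+\operatorname{Hess}f(u_t,u_t),
\end{equation}
a sum of two nonnegative terms. So $dd^cf\ge0$ on holomorphic curves, and it suffices to show that $dd^cf$ vanishes at $y$ on a holomorphic curve tangent to a given $\xi\ne0$. We take an algebraic curve in $Y^0$.

Let $x=\pi(y)$ and let $Y'\subset Y^0$ be an affine open neighborhood of $x$, closed in $\mathbb{C}^n$. Choose $d-1$ linear forms on $\mathbb{C}^n$ that vanish on $d\pi(\xi)$ and have linearly independent restrictions to $T_xY'$. By the Jacobian criterion, the intersection of $Y'$ with the affine subspace through $x$ that they define is, near $x$, a smooth curve with tangent line $\mathbb{C}\,d\pi(\xi)$. Let $C=\bar C\setminus\{p_1,\dots,p_k\}$, with $\bar C$ a smooth projective curve, be the normalization of the irreducible component through $x$. The morphism $C\to Y^0$ is an isomorphism onto that curve near the point over $x$.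

By hypothesis $d^cf|_{\tilde Y^0}$ is $\Gamma_Y$-invariant. It descends to $Y^0$ and pulls back to a $1$-form $\eta$ on $C$ with $d\eta\ge0$. We bound $\eta$ at the punctures. Every holomorphic map $u:\mathbb{H}\to\Omega$ is Lipschitz from the Poincar\'e metric to the Bergman metric, with a constant depending only on $\Omega$: both spaces are homogeneous, so it suffices to bound $u'(0)$ for maps $u:\Delta\to\Omega$ with $u(0)=0$, and Cauchy's estimate does this since $\Omega$ is bounded. Choose disjoint coordinate discs $|q|<1$ at the $p_j$ and lift $\mathbb{H}\to\Delta^*\to Y^0$ to $u:\mathbb{H}\to\tilde Y^0$. As $|d^cf|=|df|$ is bounded on $\Omega$, the form $\eta$ is bounded for the Poincar\'e metric $|dq|/(|q|\log(1/|q|))$ of $\Delta^*$, in which the circle $|q|=\varepsilon$ has length $2\pi/\log(1/\varepsilon)$. Let $C_\varepsilon$ be the compact complement of the discs $|q|<\varepsilon$. By Stokes' theorem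
\[
\int_Cd\eta=\lim_{\varepsilon\to0}\int_{\partial C_\varepsilon}\eta=0 .
\]
Hence $d\eta=0$ on $C$, in particular at the point over $x$.
\end{proof}

\begin{remark}
The lemma uses that the ends of an algebraic curve are punctures. Let $\Gamma$ be generated by $\tau\mapsto\tau+1$, so that $\Gamma\backslash\mathbb{H}=\Delta^*$, which carries a bounded nonconstant holomorphic function and is not quasi-projective. The invariant function $f=-\log\operatorname{Im}\tau$ has $|df|=1$ and is convex: up to a constant it is $\pm s$ on vertical geodesics and $\log\cosh s$ on semicircles. But $dd^cf>0$. The integral of $d^cf$ over $|q|=r$ is $2\pi/\log(1/r)$, which tends to $0$ as $r\to0$ and to $\infty$ as $r\to1$. Proposition~\ref{prop:mono}(ii) fails too, as $\mathfrak m'=0$.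
\end{remark}

\subsection{Lines fixed by the monodromy}

Let $F$ be a finite-dimensional algebraic representation of $G$. Let $G_c\subset G$ be the connected subgroup with Lie algebra $\mathfrak k_o+i\mathfrak p_o$, which is compact and contains $K_o$. Fix a $G_c$-invariant Hermitian norm $|\cdot|_o$ on $F$, and set $|e|_{go}=|g^{-1}e|_o$ for $g\in G_{\mathbb{R}}$. This is well defined, and $|ge|_{gy}=|e|_y$. For $|\cdot|_y$ the elements of $\mathfrak k_y$ are skew-Hermitian and those of $\mathfrak p_y$ are Hermitian: at $y=o$ the Lie algebra of $G_c$ acts by skew-Hermitian operators, and the general case follows by equivariance.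

\begin{lemma}\label{lem:line}
Let $0\ne e\in F$ and $\chi:\Gamma_Y\to\mathbb{C}^*$ satisfy $\gamma e=\chi(\gamma)e$ for all $\gamma\in\Gamma_Y$. Then:
\begin{enumerate}
\item[(i)] $\xi e=0$ for all $y\in\tilde Y^0$ and $\xi\in T_y\tilde Y^0\subset\mathfrak p_y$;
\item[(ii)] for each $t\in\mathbb{R}$ the vector $\exp(tI_y)e$ is independent of $y\in\tilde Y^0$, and $\Gamma_Y$ acts on it by $\chi$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $f(y)=\log|e|_y^2$, a smooth function on $\Omega$. For $y\in\Omega$ and $\xi\in\mathfrak p_y$ write $e=\sum_\lambda e_\lambda$ with $\xi e_\lambda=\lambda e_\lambda$, $\lambda\in\mathbb{R}$, an orthogonal sum. Along the geodesic,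
\[
f(\exp(s\xi)y)=\log|\exp(-s\xi)e|_y^2=\log\sum_\lambda e^{-2s\lambda}|e_\lambda|_y^2 .
\]
With the weights $p_\lambda=|e_\lambda|_y^2/|e|_y^2$, of sum $1$, the first two derivatives at $s=0$ are
\[
df(\xi)=-2\sum_\lambda p_\lambda\lambda,\qquad\operatorname{Hess}f(\xi,\xi)=4\Big(\sum_\lambda p_\lambda\lambda^2-\Big(\sum_\lambda p_\lambda\lambda\Big)^2\Big).
\]
The first is at most twice the operator norm of $\xi$, which is bounded by $c|\xi|$; the constant $c$ found at $o$ works at every $y$ by equivariance. The second is four times a variance, so it is nonnegative and vanishes only if $e$ is an eigenvector of $\xi$. Finally $f(\gamma y)=\log|\gamma^{-1}e|_y^2=f(y)-\log|\chi(\gamma)|^2$.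

Let $\xi\in T_y\tilde Y^0$; then also $J\xi\in T_y\tilde Y^0$. By Lemma~\ref{lem:convex}, $\xi e=\lambda e$ and $(J\xi)e=\lambda'e$ with $\lambda,\lambda'$ real. The operator $I_y$ on $F$ is skew-Hermitian, hence diagonalizable, and $\xi-iJ\xi\in\mathfrak p_y^+$ raises its eigenvalues by $i$. So $\xi-iJ\xi$ is nilpotent, its eigenvalue $\lambda-i\lambda'$ on $e$ is zero, and $\lambda=0$.

(ii) Write $e=\sum_\mu e_\mu$ in eigenvectors of $I_y$. By (i), $(\xi\mp iJ\xi)e=0$. For a fixed sign the vectors $(\xi\mp iJ\xi)e_\mu$ lie in the distinct eigenspaces $\mu\pm i$, so each of them vanishes. Adding the two signs gives $\xi e_\mu=0$, and so $\xi\exp(tI_y)e=\sum_\mu e^{t\mu}\xi e_\mu=0$. Let $y(s)$ be a smooth curve in $\tilde Y^0$, with $\xi(s)$ and $g(s)$ as in Lemma~\ref{lem:develop}. Then $\exp(tI_{y(s)})=g(s)\exp(tI_{y(0)})g(s)^{-1}$, and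
\[
\frac{d}{ds}\exp(tI_{y(s)})e=\xi\exp(tI_{y(s)})e-\exp(tI_{y(s)})\xi e=0 .
\]
As $\tilde Y^0$ is connected, $\exp(tI_y)e$ is constant on it. For $\gamma\in\Gamma_Y$ we get $\gamma\exp(tI_y)e=\exp(tI_{\gamma y})\gamma e=\chi(\gamma)\exp(tI_{\gamma y})e=\chi(\gamma)\exp(tI_y)e$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:mono}}

By Chevalley's theorem \cite[5.1]{Borel} there are a representation $F$ and $0\ne e\in F$ such that $M$ is the stabilizer of $\mathbb{C}e$ and $\mathfrak m=\{a\in\mathfrak g:ae\in\mathbb{C}e\}$. Lemma~\ref{lem:line}(i) gives $T_y\tilde Y^0\subset\mathfrak m_{\mathbb{R}}\cap\mathfrak p_y$.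

(i) The element $\exp(tI_y)$ need not fix the line $\mathbb{C}e$, so we describe $M$ by a subspace that it does preserve. Let $\chi$ be the character of $\Gamma_Y$ on $e$ and $F^\chi\ni e$ the space of all vectors on which $\Gamma_Y$ acts by $\chi$. The group $M_1$ of all $g\in G$ acting on $F^\chi$ by scalars is algebraic and contains $\Gamma_Y$, so $M\subset M_1$; it stabilizes $\mathbb{C}e$, so $M_1\subset M$. By Lemma~\ref{lem:line}(ii), applied to every nonzero vector of $F^\chi$, the element $\exp(tI_y)$ preserves $F^\chi$. So it normalizes $M_1=M$ for all real $t$, and $[I_y,\mathfrak m]\subset\mathfrak m$.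

(ii) By (i), $\mathfrak m_{\mathbb{R}}$ is stable under the derivation $\operatorname{ad}I_y$ and the automorphism $\theta_y$, and so are its center $\mathfrak z$ and its derived algebra $\mathfrak m'_{\mathbb{R}}$. The form $\langle a,b\rangle=-B(a,\theta_yb)$ is positive definite, and $\langle[a,b],c\rangle=-\langle b,[\theta_ya,c]\rangle$. An element $c\in\mathfrak m_{\mathbb{R}}$ is thus orthogonal to all $[a,b]$, $a,b\in\mathfrak m_{\mathbb{R}}$, if and only if $[\theta_ya,c]=0$ for all $a$, that is, $c\in\mathfrak z$. So $\mathfrak m_{\mathbb{R}}=\mathfrak z\oplus\mathfrak m'_{\mathbb{R}}$, and as both summands are $\theta_y$-stable, $\mathfrak m_{\mathbb{R}}\cap\mathfrak p_y=(\mathfrak z\cap\mathfrak p_y)\oplus(\mathfrak m'_{\mathbb{R}}\cap\mathfrak p_y)$. If $\xi\in\mathfrak z\cap\mathfrak p_y$, then $J\xi=[I_y,\xi]\in\mathfrak z$, and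
\[
0=B([\xi,J\xi],I_y)=B(\xi,[J\xi,I_y])=-B(\xi,J^2\xi)=B(\xi,\xi),
\]
so $\xi=0$. This proves (ii): the center of $\mathfrak m_{\mathbb{R}}$ fixes every point of $\tilde Y^0$.

(iii) The space $\mathfrak n_y=\mathfrak m'_{\mathbb{R}}\cap\mathfrak p_y$ is a Lie triple system, $J$-stable by (i). By Lemma~\ref{lem:lts}(b), $Ly=\exp(\mathfrak n_y)y$ is a closed connected totally geodesic complex submanifold. A smooth curve in $\tilde Y^0$ has velocity in $\mathfrak m'_{\mathbb{R}}$ by (ii), so it stays in one $L$-orbit by Lemma~\ref{lem:develop}. Hence $\tilde Y^0$ lies in a single orbit $S$, and $\tilde Y\subset S$ as $S$ is closed.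

For minimality fix $y\in\tilde Y^0$. By Lemma~\ref{lem:lts} the closed connected totally geodesic complex submanifolds containing $\tilde Y$ have the form $\exp(\mathfrak n_i)y$, their intersection is $S_0=\exp(\bigcap_i\mathfrak n_i)y$, and $S_0$ is again one of them. So $S_0$ is the smallest one, and $S_0\subset S$. Being characterized by $\tilde Y$, it is $\Gamma_Y$-invariant. The stabilizer in $G$ of the Zariski closure $\check S_0\subset\check\Omega$ is an algebraic group containing $\Gamma_Y$, hence $M$ and $L$. So $S=Ly\subset\check S_0\subset\check V$, with $\check V$ given by Lemma~\ref{lem:tgalg} for $S_0$. Since $S$ is connected and contains $y\in S_0$, it lies in the connected component $S_0$ of $\check V\cap\Omega$.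

(iv) As $\mathfrak m'$ is $\operatorname{ad}I_y$-stable, $\mathfrak m'=(\mathfrak m'_{\mathbb{R}}\cap\mathfrak k_y)_{\mathbb{C}}\oplus\mathfrak n_y^+\oplus\mathfrak n_y^-$, where $\mathfrak n_y^\pm=(\mathfrak n_y)_{\mathbb{C}}\cap\mathfrak p_y^\pm$. Intersecting with $\mathfrak q_y$ removes $\mathfrak n_y^+$, which has dimension $\frac12\dim_{\mathbb{R}}\mathfrak n_y=\dim_{\mathbb{C}}S$. \qed

\begin{remark}
For $Y=X$, part (ii) gives $\mathfrak p_y\subset\mathfrak m$, so $M=G$ and $\Gamma$ is Zariski dense in $G$. The proposition also completes the heuristic of the introduction: if $\tilde Y$ is an algebraic subset, its Zariski closure in $\check\Omega$ has dimension $\dim Y$ and is $M$-invariant, so it contains $S$; then $\dim S\le\dim\tilde Y$ and $\tilde Y=S$.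
\end{remark}

\section{The Ax--Schanuel inequality}\label{sec:ax}

Let $A,E,U,Y,\tilde Y$ be as in Theorem~\ref{thm:AS}, let $U^0\subset\tilde Y^0$ be as in Section~\ref{sub:lifts}, and let $M,\mathfrak m,\mathfrak m',S$ be as in Section~\ref{sec:mono}. The existence of the smallest $S$ is Proposition~\ref{prop:mono}(iii). If $U$ is a point, so are $Y$ and $S$, and the inequality is trivial; let $\dim U>0$. Put
\[
R=R_X|_{Y^0}=\Gamma_Y\backslash(\tilde Y^0\times GL(W)),\qquad j:U^0\to R,\quad j(y)=[(y,1)],
\]
and let $\mathcal V\subset R$ be the Zariski closure of $j(U^0)$. It is irreducible since $U^0$ is a connected manifold.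

\subsection{The transversal algebra}

On the smooth locus of $\mathcal V$ the form $\omega$ is a morphism of algebraic vector bundles from $T\mathcal V$ to the trivial bundle with fiber $\mathfrak{gl}(W)$. Let $\mathcal V^1$ be the nonempty Zariski open subset of the smooth locus where its rank takes the maximal value $r$. The set $U^1=j^{-1}(\mathcal V^1)$ is the complement of an analytic subset of $U^0$, which is proper because $j(U^0)$ is Zariski dense in $\mathcal V$. So $U^1$ is connected and dense in $U^0$, the set $j(U^1)$ is Zariski dense in $\mathcal V$, and $\pi(U^1)$ is Zariski dense in $Y$.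

\begin{lemma}\label{lem:h}
There is a Lie subalgebra $\mathfrak h\subset\mathfrak{gl}(W)$ such that $\omega(T_v\mathcal V)=\mathfrak h$ for all $v\in\mathcal V^1$.
\end{lemma}

\begin{proof}
On $\mathcal V^1$ the kernel and the image of $\omega$ are algebraic subbundles, and the image defines a morphism $\rho:v\mapsto\omega(T_v\mathcal V)$ to the Grassmannian of $r$-dimensional subspaces of $\mathfrak{gl}(W)$. We claim that $d\rho$ vanishes on $\ker\omega$. A vector in $\ker\omega_v$ extends to a holomorphic vector field $\delta$ near $v$ in $\mathcal V^1$ with $\omega(\delta)=0$. By Cartan's formula and \eqref{eq:MC},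
\[
L_\delta\omega=d(\omega(\delta))+\iota_\delta d\omega=-\iota_\delta(\omega\wedge\omega)=-\omega(\delta)\,\omega+\omega\,\omega(\delta)=0 .
\]
So the local flow $\phi_t$ of $\delta$ satisfies $\phi_t^*\omega=\omega$, and $\rho(\phi_t(v))=(\phi_t^*\omega)(T_v\mathcal V)=\rho(v)$. Differentiating at $t=0$ gives the claim.

Since $m=1$ along $j$, we have $j^*\omega=0$, so $d(\rho\circ j)=0$ and $\rho\circ j$ is a constant $\mathfrak h$ on the connected manifold $U^1$. The closed subset $\rho^{-1}(\mathfrak h)$ of $\mathcal V^1$ contains the Zariski dense set $j(U^1)$, so $\rho$ is constant. As $\omega|_{\mathcal V^1}$ has values in the fixed space $\mathfrak h$, so does its differential. By \eqref{eq:MC}, $[\omega(a),\omega(b)]\in\mathfrak h$ for $a,b\in T_v\mathcal V$, that is, $[\mathfrak h,\mathfrak h]\subset\mathfrak h$.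
\end{proof}

\subsection{The algebraic hull}

To compare $\mathfrak h$ with the monodromy we want to divide $R$ by the group of $\mathfrak h$ and stay within algebraic geometry. This needs an algebraic group. The Lie algebra of an algebraic subgroup $H\subset GL(W)$ is $\{a:\exp(ta)\in H\text{ for all }t\in\mathbb{C}\}$, so the intersection $\bar H$ of all algebraic subgroups whose Lie algebra contains $\mathfrak h$ is the smallest such group. Let $\bar{\mathfrak h}\supset\mathfrak h$ be its Lie algebra. The inclusion can be strict: for the line spanned by $\operatorname{diag}(1,\sqrt2)$ in $\mathfrak{gl}_2$, $\bar H$ is the diagonal torus, since distinct monomials restrict to the linearly independent functions $e^{(k+l\sqrt2)t}$. But nothing is lost on commutators, by the following lemma of Chevalley. This is why $\mathfrak m'$ appears rather than $\mathfrak m$, and Proposition~\ref{prop:mono} shows that we can afford to give up the center.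

\begin{lemma}\label{lem:chev}
$[\bar{\mathfrak h},\bar{\mathfrak h}]=[\mathfrak h,\mathfrak h]$.
\end{lemma}

\begin{proof}
For subspaces $\mathfrak b\subset\mathfrak a$ of $\mathfrak{gl}(W)$ let $H(\mathfrak a,\mathfrak b)=\{g\in GL(W):(\operatorname{Ad}g-1)\mathfrak a\subset\mathfrak b\}$. It consists of the $g$ that preserve $\mathfrak a$ and $\mathfrak b$ and act trivially on $\mathfrak a/\mathfrak b$, so it is an algebraic subgroup. Its Lie algebra is $\{x:[x,\mathfrak a]\subset\mathfrak b\}$: differentiate $\operatorname{Ad}\exp(tx)-1$ for one inclusion and expand it as $\sum_{k\ge1}t^k(\operatorname{ad}x)^k/k!$ for the other. Put $\mathfrak h'=[\mathfrak h,\mathfrak h]\subset\mathfrak h$. The Lie algebra of $H(\mathfrak h,\mathfrak h')$ contains $\mathfrak h$, hence $\bar{\mathfrak h}$, which means $[\bar{\mathfrak h},\mathfrak h]\subset\mathfrak h'$. So the Lie algebra of $H(\bar{\mathfrak h},\mathfrak h')$ contains $\mathfrak h$, hence $\bar{\mathfrak h}$, which means $[\bar{\mathfrak h},\bar{\mathfrak h}]\subset\mathfrak h'$.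
\end{proof}

\subsection{The monodromy lies in the hull}

So far the group $\Gamma_Y$ has played no role. It enters because $\mathcal V$ is algebraic and dominates $Y$: although $U$ may see little of the topology of $Y$, the variety $\mathcal V$ sees all of it.

\begin{lemma}\label{lem:finite}
The subgroup $\Gamma_Y\cap\bar H$ has finite index in $\Gamma_Y$.
\end{lemma}

\begin{proof}
Let $P=GL(W)/\bar H$, a smooth quasi-projective variety, and let $\tilde{\mathcal V}^1\subset\tilde Y^0\times GL(W)$ be the preimage of $\mathcal V^1$, a complex manifold with countably many connected components. On it $dm\in m\mathfrak h\subset m\bar{\mathfrak h}$, which is the kernel of the differential of $GL(W)\to P$ at $m$. So $(y,m)\mapsto m\bar H$ is locally constant on $\tilde{\mathcal V}^1$, and its set of values $\Sigma\subset P$ is countable.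

Over Zariski open sets that carry an algebraic frame, $R$ is a product with $GL(W)$, and the transition maps are left multiplications by morphisms to $GL(W)$. Replacing $GL(W)$ by $P$ we get a variety $R/\bar H$ with morphisms $R\to R/\bar H\to Y^0$; analytically $R/\bar H=\Gamma_Y\backslash(\tilde Y^0\times P)$. Let $\mathcal B\subset R/\bar H$ be the image of $\mathcal V^1$. It is constructible and irreducible, and it dominates $Y^0$ because its image contains $\pi(U^1)$. Since $\Gamma_Y$ acts freely on $\tilde Y^0$, the fiber of $\mathcal B$ over $\pi(y)$ is identified with $\{m\bar H:(y,m)\in\tilde{\mathcal V}^1\}\subset\Sigma$. A constructible set of positive dimension over $\mathbb{C}$ is uncountable, so these fibers are finite and the Zariski closure $\bar{\mathcal B}$ has dimension $\dim Y$.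

The constructible set $\mathcal B$ contains a dense open subset $\mathcal B'$ of $\bar{\mathcal B}$. As $\dim(\bar{\mathcal B}\setminus\mathcal B')<\dim Y$, the sets $\mathcal B$ and $\bar{\mathcal B}$ agree over a nonempty Zariski open subset of $Y^0$. In characteristic zero, a dominant morphism of irreducible varieties of the same dimension is finite and \'etale over a nonempty Zariski open subset of the target. So there is such a subset $Y^1\subset Y^0$ over which $\mathcal B$ is a finite unramified covering.

Let $\tilde Y^1\subset\tilde Y^0$ be the preimage of $Y^1$, which is connected and $\Gamma_Y$-invariant, and let $\tilde{\mathcal B}\subset\tilde Y^1\times P$ be the preimage of $\mathcal B|_{Y^1}$, the pullback of the covering. Over a small ball in $\tilde Y^1$, $\tilde{\mathcal B}$ is a finite disjoint union of graphs of continuous maps to $P$ with values in $\Sigma$. A connected countable subset of a metric space is a point, so these maps are constant. Thus the fiber of $\tilde{\mathcal B}$ is a locally constant, hence constant, finite subset $\Sigma_0\subset P$, and $\tilde{\mathcal B}=\tilde Y^1\times\Sigma_0$. Invariance under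 $(y,c)\mapsto(\gamma y,\gamma c)$ shows that $\Gamma_Y$ permutes $\Sigma_0$. There is $y\in U^1$ with $\pi(y)\in Y^1$, and $(y,1)\in\tilde{\mathcal V}^1$, so the base point $1\cdot\bar H$ belongs to $\Sigma_0$. Its stabilizer in $\Gamma_Y$ is $\Gamma_Y\cap\bar H$.
\end{proof}

Let $M_0\subset\bar H$ be the Zariski closure of $\Gamma_Y\cap\bar H$. Finitely many cosets of $M_0$ form a closed set containing $\Gamma_Y$, hence $M$. So $M_0$ has finite index in $M$ and Lie algebra $\mathfrak m$. Therefore $\mathfrak m\subset\bar{\mathfrak h}$, and by Lemma~\ref{lem:chev}
\begin{equation}\label{eq:key}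
\mathfrak m'=[\mathfrak m,\mathfrak m]\subset[\bar{\mathfrak h},\bar{\mathfrak h}]=[\mathfrak h,\mathfrak h]\subset\mathfrak h .
\end{equation}

\subsection{The dimension count}

\begin{proof}[Proof of Theorem~\ref{thm:AS}]
The set $A$ is closed in $X\times\mathbb{P}(W)$ and $\Psi$ from \eqref{eq:Psi} is a morphism, so $\Psi^{-1}(A)\cap R$ is Zariski closed in $R$. It contains $j(U^0)$ because $U^0\subset E$. Hence $\Psi(\mathcal V)\subset A$. We bound the rank of $\Psi|_{\mathcal V^1}$ from below at a point $v_0=j(y_0)$, $y_0\in U^1$.

Near $v_0$ we identify $R$ with $\tilde Y^0\times GL(W)$ near $(y_0,1)$. Tangent vectors are pairs $(\eta,a)\in T_{y_0}\tilde Y^0\oplus\mathfrak{gl}(W)$, and $\omega(\eta,a)=a$. The map $\omega:T_{v_0}\mathcal V\to\mathfrak h$ is onto by Lemma~\ref{lem:h}, and its kernel contains $T_{y_0}U^0\oplus0$. So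
\[
\dim\mathcal V\ \ge\ \dim U+\dim\mathfrak h .
\]
Let $(\eta,a)\in T_{v_0}\mathcal V$ be killed by $d\Psi$. The first component gives $d\pi(\eta)=0$, so $\eta=0$. The second then says that the line $\exp(-ta)\ell_{y_0}$ has zero velocity at $t=0$, that is, $a$ belongs to $\mathfrak s=\{a\in\mathfrak{gl}(W):a\ell_{y_0}\subset\ell_{y_0}\}$. Also $a\in\mathfrak h$. So the kernel has dimension at most $\dim(\mathfrak h\cap\mathfrak s)$, and the rank $k$ of $d\Psi$ on $T_{v_0}\mathcal V$ satisfies $k\ge\dim U+\dim\mathfrak h/(\mathfrak h\cap\mathfrak s)$. By \eqref{eq:key} the space $\mathfrak m'/(\mathfrak m'\cap\mathfrak s)$ injects into $\mathfrak h/(\mathfrak h\cap\mathfrak s)$, and $\mathfrak m'\cap\mathfrak s=\mathfrak m'\cap\mathfrak q_{y_0}$ by \eqref{eq:stab}. Proposition~\ref{prop:mono}(iv) gives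
\[
k\ \ge\ \dim U+\dim\mathfrak m'/(\mathfrak m'\cap\mathfrak q_{y_0})=\dim U+\dim S .
\]
A small submanifold of $\mathcal V^1$ through $v_0$ whose tangent space is a complement of the kernel is embedded by $\Psi$ as a $k$-dimensional complex submanifold contained in $A$. Hence $\dim A\ge k$.

If $\dim A<\dim U+\dim X$, then $\dim S<N$. So $\tilde Y\subset S\ne\Omega$, and $\dim Y\le\dim S<\dim X$.
\end{proof}

The proof uses only that $U$ is an irreducible closed analytic subset of $\Omega$ contained in $E$; the inequality is strongest for components.

\section{Algebraic subsets and their images}\label{sec:final}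

\begin{proof}[Proof of Theorem~\ref{thm:ALW}]
The algebraicity of $Z$ is used only to see that passing to the Zariski closure in $\check\Omega$ does not raise the dimension. Let $Z$ be an irreducible component of $V\cap\Omega$. Being irreducible, $Z$ lies in an irreducible component $V_1$ of $V$, and it is an irreducible component of $V_1\cap\Omega$. This set is open in $V_1$, which has pure dimension, so $\dim Z=\dim V_1$ and $V_1$ is the Zariski closure of $Z$ in $\mathbb{C}^N$. Let $\check Z$ be the Zariski closure of $Z$ in $\check\Omega$. As $\mathbb{C}^N$ is Zariski open in $\check\Omega$, we have $\check Z\cap\mathbb{C}^N=V_1$ and $\dim\check Z=\dim Z$.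

Let $Y$ be the Zariski closure of $\pi(Z)$ and $A=Y\times\check Z$, so that $E=\pi^{-1}(Y)\cap\check Z$. Then $Z\subset E\subset\check Z\cap\Omega=V_1\cap\Omega$, and $Z$ is a maximal irreducible analytic subset of the last set, so it is an irreducible component of $E$. Theorem~\ref{thm:AS} with $U=Z$ gives
\[
\dim Y+\dim Z=\dim A\ \ge\ \dim Z+\dim S .
\]
So $\dim\tilde Y=\dim Y\ge\dim S$. But $\tilde Y$ is a closed analytic subset of the connected complex manifold $S$, hence $\tilde Y=S$, and $Y=\pi(\tilde Y)=\pi(S)$ is totally geodesic.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]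
If (a) holds, every irreducible component of $\pi^{-1}(Y)$ is a closed connected totally geodesic complex submanifold by Lemma~\ref{lem:tgdef}, hence an algebraic subset by Lemma~\ref{lem:tgalg}. If some component $\tilde Y$ is an algebraic subset, then (c) holds with $Z=\tilde Y$, since $\pi(\tilde Y)=Y$. Finally (c) implies (a) by Theorem~\ref{thm:ALW}. This cycle also shows that the two forms of (b) are equivalent.

Let $Z$ be maximal among the algebraic subsets contained in $\pi^{-1}(Y')$, and let $Y\subset Y'$ be the Zariski closure of $\pi(Z)$. It satisfies (c), so the component $\tilde Y\supset Z$ of $\pi^{-1}(Y)\subset\pi^{-1}(Y')$ is totally geodesic and is an algebraic subset. By maximality $Z=\tilde Y$, and $\pi(Z)=Y$ is Zariski closed.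
\end{proof}

\begin{thebibliography}{9}

\bibitem{Borel} Borel, \emph{Linear Algebraic Groups}.

\bibitem{Deligne} Deligne, LNM 163.

\bibitem{Problem} \emph{Geometry of holomorphic isometric embeddings between bounded symmetric domains and applications}, \texttt{https://mcmgt.github.io/MCMGSS2023/static/L2.pdf}.

\bibitem{Helgason} Helgason, \emph{Differential Geometry, Lie Groups, and Symmetric Spaces}.

\bibitem{KUY} Klingler, Ullmo and Yafaev, 2016.

\bibitem{Mok} N.~Mok, Compos. Math., 2019.

\end{thebibliography}
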